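\title{Burden and $\mathrm{NTP}_2$ for algebraically closed fields with independent valuations and enriched residue fields}

\begin{abstract}
Let $K$ be an algebraically closed field with $n$ independent valuation rings, and let each residue field carry arbitrary additional structure. We prove that the resulting structure is $\mathrm{NTP}_2$ if and only if each enriched residue field is $\mathrm{NTP}_2$, and that the burden of $K$ is the sum of the burdens of the enriched residue fields. The proof reduces several valuations to one by an approximation theorem on curves and a statement on the independence of Galois groups, and it reduces one valuation to its residue field by an analysis of types in one variable.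
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be an algebraically closed field and let $\mathcal O_1,\dots,\mathcal O_n$ be valuation rings on $K$, that is, subrings containing $x$ or $x^{-1}$ for every $x\in K^\times$. We write $\mathfrak m_l$ for the maximal ideal of $\mathcal O_l$, $k_l=\mathcal O_l/\mathfrak m_l$ for the residue field, $\operatorname{res}_l\colon\mathcal O_l\to k_l$ for the residue map, and $v_l\colon K^\times\to\Gamma_l=K^\times/\mathcal O_l^\times$ for the valuation, with $v_l(0)=\infty$. The balls $c+d\mathfrak m_l$ with $d\neq0$ form a basis of a field topology $\tau_l$ on $K$.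

The rings $\mathcal O_1,\dots,\mathcal O_n$ are \emph{independent} if each is non-trivial ($\mathcal O_l\neq K$) and $\mathcal O_l\mathcal O_{l'}=K$ for $l\neq l'$, where $\mathcal O_l\mathcal O_{l'}$ is the subring generated by $\mathcal O_l\cup\mathcal O_{l'}$. For non-trivial valuation rings this says that the topologies $\tau_l$ are pairwise distinct, and \emph{Stone approximation} then gives
\begin{equation}\label{eq:stone}
\bigcap_{l=1}^n\,(c_l+d_l\mathfrak m_l)\neq\emptyset\qquad\text{for all }c_l\in K,\ d_l\in K^\times .
\end{equation}
Assume that the $\mathcal O_l$ are independent, and let $k_l^+$ be an expansion of the field $k_l$ by new relations, functions and constants. Let $\mathcal K$ be the many-sorted structure consisting of the home sort $K$ with its field structure and the predicates $\mathcal O_l$, the sorts $k_l$ with the structure $k_l^+$, and the maps $\operatorname{res}_l$. We compare the complexity of $\mathcal K$ with that of the $k_l^+$, in the following sense.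

\begin{definition}\label{def:pattern}
Let $S$ be a complete theory; parameters are taken in a sufficiently saturated model. A family of formulas is \emph{$m$-inconsistent} if no $m$ of its members have a common solution.
\begin{enumerate}
\item[(a)] A \emph{$\kappa$-pattern} in a given sort consists of formulas $\varphi_i(x;y_i)$ for $i<\kappa$, with $x$ a single variable of that sort, numbers $m_i<\omega$ and parameters $b_{ij}$ for $j<\omega$, such that every \emph{row} $\{\varphi_i(x;b_{ij}):j<\omega\}$ is $m_i$-inconsistent and every \emph{path} $\{\varphi_i(x;b_{i\eta(i)}):i<\kappa\}$, for $\eta\colon\kappa\to\omega$, is consistent.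
\item[(b)] The \emph{burden} $\operatorname{bdn}$ of the sort is the supremum of the $\kappa$ for which a $\kappa$-pattern exists, and $\infty$ if these are unbounded.
\item[(c)] A formula $\varphi(x;y)$, with $x,y$ finite tuples of variables of any sorts, has $\mathrm{TP}_2$ if there are $m<\omega$ and parameters $b_{ij}$ ($i,j<\omega$) such that every row $\{\varphi(x;b_{ij}):j<\omega\}$ is $m$-inconsistent and every path is consistent. The theory $S$ is $\mathrm{NTP}_2$ if no formula has $\mathrm{TP}_2$.
\end{enumerate}
A structure has a $\kappa$-pattern, or is $\mathrm{NTP}_2$, if this holds for its theory.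
\end{definition}

A row is an infinite supply of nearly disjoint conditions on $x$, and a $\kappa$-pattern is a family of $\kappa$ rows from which conditions can be chosen freely. So the burden counts in how many unrelated ways a single element can be constrained. A $0$-pattern always exists, an infinite sort has the $1$-pattern $x=c_j$, and deleting rows from a pattern leaves a pattern.

It is known that for arbitrary valuation rings on an algebraically closed field the structure $(K,\mathcal O_1,\dots,\mathcal O_n)$ is always $\mathrm{NTP}_2$, and that it is NIP only when the $\mathcal O_l$ are pairwise comparable. (NIP means that no formula $\varphi(x;y)$ has the \emph{independence property}: arbitrarily large finite sets of parameters $b_j$ all of whose subsets have the form $\{b_j:\varphi(a;b_j)\}$.) The following question is posed in \cite{slides}.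

\medskip
\noindent\emph{If the $\mathcal O_l$ are independent and every $k_l^+$ is $\mathrm{NTP}_2$, is $\mathcal K$ itself $\mathrm{NTP}_2$?}
\medskip

Structure on residue fields arises as soon as one looks at valuation rings that are not independent: a valuation ring $\mathcal O'\subseteq\mathcal O_l$ contains $\mathfrak m_l$ and is the preimage of the valuation ring $\mathcal O'/\mathfrak m_l$ on $k_l$, so naming $\mathcal O'$ on $K$ is the same as naming a valuation ring on $k_l$. By \eqref{eq:stone} the $n$ residues of an element can be prescribed freely, which suggests a positive answer and an additive formula for the burden. There are two reasons for caution. The value groups offer rows of their own, such as $v_l(x)=\gamma_j$. More seriously, independent valuations do interact: for $n\geq2$ they are incomparable, so $\mathcal K$ has the independence property even when nothing is added to the residue fields. Neither phenomenon contributes to the burden.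

\begin{theorem}\label{thm:A}
If every $k_l^+$ is $\mathrm{NTP}_2$, then $\mathcal K$ is $\mathrm{NTP}_2$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every cardinal $\kappa$, the sort $K$ of $\mathcal K$ has a $\kappa$-pattern if and only if $\kappa=\kappa_1+\dots+\kappa_n$ with each $k_l^+$ having a $\kappa_l$-pattern. Thus
\[
\operatorname{bdn}(K)=\sum_{l=1}^n\operatorname{bdn}(k_l^+).
\]
Moreover, $\mathcal K$ is $\mathrm{NTP}_2$ if and only if every $k_l^+$ is $\mathrm{NTP}_2$.
\end{theorem}

\begin{corollary}\label{cor:C}
With no added structure on the residue fields, $\operatorname{bdn}(K)=n$. In general, $K$ has finite burden if and only if every $k_l^+$ has finite burden, and $K$ has no $\aleph_0$-pattern if and only if no $k_l^+$ has one.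
\end{corollary}

The known result quoted above is not used. The proof has two halves. Proposition~\ref{prop:one} treats a single valuation: in a pattern with at least two rows, all rows describe the position of $x$ inside one and the same closed ball, and the pattern descends to the residue field. Proposition~\ref{prop:several} distributes the rows of a pattern of $\mathcal K$ among the valuations: an inconsistent row is already inconsistent for a reason visible to one valuation. Its proof glues $n$ solutions, one for each valuation, into one solution, using an approximation theorem on plane curves (Section~\ref{sec:curves}) and a Galois-theoretic lemma (Section~\ref{sec:galois}). Section~\ref{sec:model} shows both tools in a case that can be done by hand.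

\section{Conventions and tools}\label{sec:tools}

\subsection{A one-sorted presentation}

For $m\geq1$ and a relation $R\subseteq k_l^m$ that is $\emptyset$-definable in $k_l^+$, put
\[
\hat R=\{x\in\mathcal O_l^m:\operatorname{res}_l(x)\in R\}.
\]
Let $\mathcal L_l$ be the language of rings with a predicate for each such $\hat R$; we call these the \emph{$\mathcal L_l$-relations}. The choices $R=k_l$ and $R=\{0\}$ give $\mathcal O_l$ and $\mathfrak m_l$. Let $\mathcal L=\bigcup_l\mathcal L_l$, let $T$ be the $\mathcal L$-theory of $K$, and let $T_l$ be its reduct to $\mathcal L_l$.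

Every $\mathcal L$-formula is equivalent to a formula of $\mathcal K$. Conversely, in a formula of $\mathcal K$ replace each variable $\xi$ of sort $k_l$, free or bound, by a variable $x_\xi$ ranging over $\mathcal O_l$ and standing for a lift of $\xi$. The relation $\operatorname{res}_l(t)=\xi$ becomes $t\in\mathcal O_l\wedge t-x_\xi\in\mathfrak m_l$, and an atomic formula of $k_l^+$, defining a relation $R$, becomes $\hat R$. Since $\operatorname{res}_l$ is surjective, this translation, with parameters lifted, preserves the consistency and the inconsistency of families of formulas. Hence $\mathcal K$ is $\mathrm{NTP}_2$ if and only if $T$ is, and the sort $K$ of $\mathcal K$ has a $\kappa$-pattern if and only if $T$ does. From now on we work with $T$.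

\subsection{The monster model}

Let $\mathbb K$ be a large saturated model of $T$. \emph{Small} means of cardinality less than $|\mathbb K|$; the language $\mathcal L$ and the cardinals $\kappa$ under discussion are small. The symbols $\mathcal O_l,\mathfrak m_l,k_l,k_l^+,\Gamma_l,\tau_l$ now refer to $\mathbb K$. The reducts of $\mathbb K$ to $\mathcal L_l$ and the structures $k_l^+$ are saturated too; in each of them, small tuples of the same type are conjugate under an automorphism. Non-triviality of the $\mathcal O_l$ and \eqref{eq:stone} are first-order statements, so they hold in $\mathbb K$. Independence is used only in this form.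

We write $\equiv$ for equality of types, with a subscript naming the theory when needed; $\equiv_l$ refers to $T_l$. The symbol $\operatorname{acl}(X)$ always denotes the \emph{field-theoretic} algebraic closure of the subfield generated by $X$. For a subfield $A$, $k_A$ and $\Gamma_A$ are its residue field and value group for the valuation under discussion.

An \emph{$\mathcal L_l$-embedding} is a field embedding $f\colon A\to\mathbb K$ of a subfield $A\subseteq\mathbb K$ such that $x\in Q\iff f(x)\in Q$ for all $\mathcal L_l$-relations $Q$ and tuples $x$ from $A$. Since every $\emptyset$-definable relation of $k_l^+$ is named, this means that $f$ preserves and reflects $\mathcal O_l$ and that the induced map $\bar f\colon k_A\to k_l$ is elementary for $k_l^+$. An \emph{$\mathcal L$-embedding} is an $\mathcal L_l$-embedding for every $l$.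

\subsection{Mutually indiscernible arrays}

Let $(\beta_{ij})_{i\in I,\,j\in J}$ be an array of small tuples, $J$ an infinite linear order, with all tuples of row $i$ indexed by the same set. The rows are \emph{mutually indiscernible over $X$} if each row is an indiscernible sequence over $X$ together with the other rows. Equivalently, the type over $X$ of a finite part of the array, listed row by row with increasing columns, depends only on the rows and on the number of entries taken from each.

\begin{lemma}[Extraction]\label{lem:extract}
Let $(\beta_{ij})_{i\in I,\,j<\omega}$ be a small array, $X$ a small set and $J$ a small infinite linear order. There is an array $(\beta'_{ij})_{i\in I,\,j\in J}$ with rows mutually indiscernible over $X$ such that every formula over $X$ true of a finite part of $(\beta'_{ij})$ is true of a finite part of $(\beta_{ij})$ with the same rows and with columns in the same order within each row.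
\end{lemma}

\begin{proof}
By compactness it suffices to treat finitely many rows, formulas and columns, and this is the product form of the finite Ramsey theorem. It follows by induction on the number of rows: cut all rows but the last to a finite length for which the inductive statement applies, color each increasing tuple from the last row by the coloring it induces on this finite array, pass to a homogeneous subsequence of the last row, and apply the inductive statement to the remaining rows.
\end{proof}

Two consequences are used repeatedly. A formula over $X$ true of $\beta_{ij}$ for all $j$ is true of every $\beta'_{ij}$. And if $J=\omega$ and the subarray of $(\beta_{ij})$ given by certain coordinates is already mutually indiscernible over $X$, then the corresponding subarray of $(\beta'_{ij})$ has the same type over $X$. We use two facts from \cite{Chernikov}; the first also follows from Lemma~\ref{lem:extract}.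
\begin{enumerate}
\item[(C1)] The rows of a $\kappa$-pattern may be taken mutually indiscernible, indexed by any infinite linear order.
\item[(C2)] If a theory has $\mathrm{TP}_2$, then some formula $\varphi(x;y)$ with $x$ a single variable has $\mathrm{TP}_2$.
\end{enumerate}

\begin{lemma}\label{lem:criterion}
Let $S$ be a one-sorted theory with at most $\lambda$ formulas, $\lambda$ infinite. Then $S$ is $\mathrm{NTP}_2$ if and only if it has no $\lambda^+$-pattern.
\end{lemma}

\begin{proof}
If $S$ has $\mathrm{TP}_2$, a formula as in (C2) gives patterns with any number of rows by compactness. Conversely, in a $\lambda^+$-pattern infinitely many rows share the same pair $(\varphi_i,m_i)$, and these rows witness $\mathrm{TP}_2$.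
\end{proof}

The next lemma lets us replace formulas by complete types.

\begin{lemma}\label{lem:types}
Let $(\beta_{ij})_{i\in I,\,j<\omega}$ have mutually indiscernible rows in a theory $S$, and let $a$ be an element. Suppose that for each $i\in I$ there is no $a^*$ with $a^*\beta_{ij}\equiv a\beta_{i0}$ for all $j<\omega$. Then $S$ has an $|I|$-pattern in the sort of $a$.
\end{lemma}

\begin{proof}
Fix $i$. The set of all $\psi(x;\beta_{ij})$ with $j<\omega$ and $\psi(a;\beta_{i0})$ true is not realized, hence inconsistent. By compactness, and taking a conjunction, there are $\psi_i$ with $\psi_i(a;\beta_{i0})$ true and $J_i<\omega$ such that $\{\psi_i(x;\beta_{ij}):j\leq J_i\}$ is inconsistent. By indiscernibility the row $\{\psi_i(x;\beta_{ij}):j<\omega\}$ is $(J_i+1)$-inconsistent. The path $\eta=0$ is realized by $a$, so all paths are consistent by mutual indiscernibility.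
\end{proof}

\begin{lemma}\label{lem:aclindisc}
An infinite sequence indiscernible over $X$, indexed by a linear order without last element, is indiscernible over the set of elements having finitely many conjugates over $X$.
\end{lemma}

\begin{proof}
Let $\theta(x,e)$ be a formula, where $x$ ranges over increasing blocks of $p$ terms of the sequence and $e$ has finitely many conjugates $e_1,\dots,e_r$ over $X$. The equivalence relation $\bigwedge_s(\theta(x,e_s)\leftrightarrow\theta(x',e_s))$ is definable over $X$ and has finitely many classes. If some block were inequivalent to a block lying entirely after it, then by indiscernibility infinitely many consecutive blocks would be pairwise inequivalent, which is impossible. Any two blocks are therefore equivalent to a third one lying after both.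
\end{proof}

\subsection{Fields and valuations}\label{sub:fields}

Let $B,C$ be subfields of a common field, both containing $A$. They are \emph{free} over $A$ if $\operatorname{trdeg}(u/C)=\operatorname{trdeg}(u/A)$ for every finite tuple $u$ from $B$; the relation is symmetric, passes to algebraic closures, and for $B=A(b)$ needs to be checked only for $u=b$. They are \emph{linearly disjoint} over $A$ if elements of $C$ that are linearly independent over $A$ remain so over $B$, equivalently if $B\otimes_AC\to BC$ is injective.
\begin{enumerate}
\item[(F1)] Linearly disjoint fields are free. If $A$ is algebraically closed, free fields are linearly disjoint.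
\end{enumerate}
A family $(B_j)_{j<\omega}$ of extensions of $A$ is \emph{algebraically independent over $A$} if $\operatorname{trdeg}(u_0\cdots u_m/A)=\sum_j\operatorname{trdeg}(u_j/A)$ for all finite tuples $u_j$ from $B_j$. Then transcendence bases of the $B_j$ are disjoint with algebraically independent union, which gives:
\begin{enumerate}
\item[(F2)] If $(B_j)_{j<\omega}$ is algebraically independent over $A=\operatorname{acl}(A)$ and $J,J'\subseteq\omega$ are non-empty and disjoint, then $\operatorname{acl}(\bigcup_{J}B_j)$ and $\operatorname{acl}(\bigcup_{J'}B_j)$ are free over $A$, and their intersection is $A$.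
\end{enumerate}
For valued fields we use:
\begin{enumerate}
\item[(V1)] If $A$ is algebraically closed, then $k_A$ is algebraically closed and $\Gamma_A$ is divisible. An algebraic extension of valued fields has an algebraic residue field extension.
\item[(V2)] If $N/F$ is a normal algebraic extension, any two valuation rings of $N$ with the same intersection with $F$ are conjugate under $\operatorname{Aut}(N/F)$.
\item[(V3)] If $N/F$ is normal algebraic and $\mathcal O_N$ is a valuation ring of $N$, then the stabilizer of $\mathcal O_N$ in $\operatorname{Aut}(N/F)$ surjects onto $\operatorname{Aut}(k_N/k_F)$; see \cite[V, \S2]{Bourbaki} or \cite[\S5.2]{EP}.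
\end{enumerate}

\section{The lower bound and a model case}\label{sec:model}

One half of Theorem~\ref{thm:B} needs nothing but Stone approximation.

\begin{lemma}\label{lem:lower}
If $k_l^+$ has a $\kappa_l$-pattern for each $l$, then $T$ has a $(\kappa_1+\dots+\kappa_n)$-pattern.
\end{lemma}

\begin{proof}
Let $\psi_{li}(\xi;e_{lij})$, $i<\kappa_l$, $j<\omega$, be a pattern in $k_l^+$. Take as rows the formulas $x\in\mathcal O_l\wedge\psi_{li}(\operatorname{res}_l(x);e_{lij})$, one row for each pair $(l,i)$, with parameters lifted to $\mathbb K$. Each row is inconsistent to the same degree as before. Given a path, choose for each $l$ an element $z_l\in\mathcal O_l$ whose residue realizes the part of the path belonging to $l$. By \eqref{eq:stone} there is an element of $\bigcap_l(z_l+\mathfrak m_l)$, and it realizes the path.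
\end{proof}

For the upper bound, consider first one valuation $v$. The row $v(x)=v(d_j)$, with distinct values $v(d_j)$, is a $1$-pattern, and so is the row $\operatorname{res}(x/d)=r_j$ with distinct $r_j\neq0$. They do not combine: the second condition forces $v(x)=v(d)$, which leaves at most one choice in the first row. To read a residue of $x$ one must fix a ball, and this fixes a radius. Proposition~\ref{prop:one} makes this obstruction general.

Now let $n=2$ with both residue characteristics different from $2$. For a sign $\sigma\in\{1,-1\}$ let $\varphi_\sigma(x;b)$ be the formula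
\[
\exists s\,\bigl(s^2=1+bx\ \wedge\ s\in1+\mathfrak m_1\ \wedge\ s\in\sigma+\mathfrak m_2\bigr).
\]
Each valuation alone sees only that $1+bx$ has residue $1$; the formula records whether the root preferred by $\mathcal O_1$ is the one preferred by $\mathcal O_2$. The formulas $\varphi_1(x;b)$ and $\varphi_{-1}(x;b)$ exclude each other: their witnesses agree up to sign, they are equal because $1\neq-1$ in $k_1$, and then $1=-1$ in $k_2$. Conditions of this kind are new in $T$, and one must ask whether a row such as $\{\varphi_{-1}(x;b_j)\}_j$ can be inconsistent.

\begin{example}\label{ex:conic}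
Let $b_0\neq b_1$ be non-zero and let $\sigma_0,\sigma_1$ be signs. We find $x$ with $\varphi_{\sigma_0}(x;b_0)\wedge\varphi_{\sigma_1}(x;b_1)$. Eliminating $x$ from $s_0^2=1+b_0x$, $s_1^2=1+b_1x$ gives the conic $b_1s_0^2-b_0s_1^2=\delta$ with $\delta=b_1-b_0$, and every point of the conic comes from $x=(s_0^2-1)/b_0$. Choose $\mu_j$ with $\mu_j^2=b_j$. The equation reads $(\mu_1s_0-\mu_0s_1)(\mu_1s_0+\mu_0s_1)=\delta$, so $u=\mu_1s_0-\mu_0s_1$ identifies the conic with $\mathbb K^\times$, with inverse
\[
s_0(u)=\frac{u+\delta/u}{2\mu_1},\qquad s_1(u)=\frac{\delta/u-u}{2\mu_0}.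
\]
The points $(1,1)$ and $(\sigma_0,\sigma_1)$ lie on the conic; let $u_1,u_2$ be their coordinates. The functions $s_j(u)$ are continuous for both topologies. By \eqref{eq:stone} choose $u$ so close to $u_1$ for $\tau_1$ and to $u_2$ for $\tau_2$ that $s_j(u)\in(1+\mathfrak m_1)\cap(\sigma_j+\mathfrak m_2)$ for $j=0,1$. Then $x=(s_0(u)^2-1)/b_0$ is as required.
\end{example}

Two things made this work. First, the two target points lie on one irreducible curve, because $1+b_0t$ and $1+b_1t$ are independent modulo squares in $\mathbb K(t)$, so that the signs of the two roots can be changed separately by Galois automorphisms. For $b_0=b_1$ the curve splits into $s_1=\pm s_0$ and the signs are tied. Lemma~\ref{lem:galois} is the general form of this independence. Second, we approximated on the curve and not on the $x$-line. With three parameters the curve is a cover of degree $8$ of the $x$-line, branched over $-1/b_0,-1/b_1,-1/b_2,\infty$ with four points of index $2$ over each, so $2g-2=-16+16=0$. It has genus $1$ and no rational coordinate $u$. Lemma~\ref{lem:curve} supplies approximation on arbitrary curves, and Example~\ref{ex:signs} completes this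 discussion.

\section{Types in one valuation}\label{sec:types}

Fix $l$ and drop it from $\mathcal O_l,\mathfrak m_l,v_l,k_l^+,\Gamma_l$. Let $A\subseteq\mathbb K$ be a small algebraically closed subfield and $a\in\mathbb K\setminus A$. Every element of $A(a)^\times$ is a product of a constant and factors $(a-c)^{\pm1}$ with $c\in A$, so the position of $a$ is governed by
\[
\Delta(a/A)=\{v(a-c):c\in A\}\subseteq\Gamma .
\]
Exactly one of the following holds.
\begin{enumerate}
\item[(I)] $\Delta(a/A)$ has no maximum. Then $\Delta(a/A)\subseteq\Gamma_A$: if $v(a-c')>v(a-c)$, then $v(a-c)=v(c'-c)$.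
\item[(V)] $\Delta(a/A)$ has a maximum $\gamma=v(a-c_0)\notin\Gamma_A$.
\item[(R)] $\Delta(a/A)$ has a maximum $\gamma=v(a-c_0)=v(d_0)$ with $d_0\in A^\times$. Then $r=\operatorname{res}((a-c_0)/d_0)\notin k_A$, since $r=\operatorname{res}(e)$ with $e\in A$ would make $c_0+d_0e$ closer to $a$ than $c_0$.
\end{enumerate}
The letters stand for immediate, value group and residue field. An $\mathcal L_l$-embedding $f$ of $A$ induces an embedding of ordered groups $f_\Gamma\colon\Gamma_A\to\Gamma$, $v(d)\mapsto v(f(d))$.

\begin{lemma}\label{lem:ext}
Let $f\colon A\to\mathbb K$ be an $\mathcal L_l$-embedding and let $a'\in\mathbb K$ satisfy, in the respective case: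
\begin{enumerate}
\item[(I)] $v(a'-f(c))\geq f_\Gamma(v(a-c))$ for all $c\in A$;
\item[(V)] $\gamma'=v(a'-f(c_0))$ is finite, and for $\delta\in\Gamma_A$ we have $f_\Gamma(\delta)<\gamma'$ if $\delta<\gamma$ and $f_\Gamma(\delta)>\gamma'$ if $\delta>\gamma$;
\item[(R)] $(a'-f(c_0))/f(d_0)$ lies in $\mathcal O$, and its residue $r'$ makes $\bar f\cup\{r\mapsto r'\}$ elementary for $k^+$.
\end{enumerate}
Then $f$ extends to an $\mathcal L_l$-embedding $\operatorname{acl}(Aa)\to\mathbb K$ with $a\mapsto a'$. Such an $a'$ always exists. Consequently every $\mathcal L_l$-embedding of a small algebraically closed subfield is $T_l$-elementary, and $a'$ realizes the image under $f$ of $\operatorname{tp}_{T_l}(a/A)$.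
\end{lemma}

\begin{proof}
\emph{Existence of $a'$.} In case (R), take $r'$ by saturation of $k^+$ and put $a'=f(c_0)+f(d_0)e$ with $\operatorname{res}(e)=r'$. In cases (V) and (I) it suffices, by saturation, to satisfy finitely many conditions. For (V) this holds because the non-trivial divisible group $\Gamma$ is dense without endpoints. For (I), given $c_1,\dots,c_m$, let $c$ be the $c_s$ closest to $a$. Then $v(c-c_s)\geq v(a-c_s)$ for all $s$, so $f(c)$ satisfies the $m$ conditions.

\emph{Extension to $A(a)$.} We shall see that $a'\notin f(A)$ in each case. Then $a'$ is transcendental over $f(A)$, and there is a field isomorphism $f_1\colon A(a)\to f(A)(a')$ extending $f$ with $a\mapsto a'$.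

(I) Given $c\in A$ choose $c'\in A$ with $v(a-c')>v(a-c)=v(c'-c)$. Both values lie in $\Gamma_A$, so $v(a'-f(c'))>v(f(c'-c))$. Thus $a-c\in(c'-c)(1+\mathfrak m)$ and $a'-f(c)\in f(c'-c)(1+\mathfrak m)$; in particular $a'\neq f(c)$. Multiplying, every $x\in A(a)^\times$ has $x\in e(1+\mathfrak m)$ and $f_1(x)\in f(e)(1+\mathfrak m)$ for some $e\in A^\times$. Hence $f_1$ preserves and reflects $\mathcal O$, the residue field of $A(a)$ is $k_A$, and $\bar f_1=\bar f$.

(V) Here $\gamma'\notin\Gamma_{f(A)}\cup\{\infty\}$, so $a'\notin f(A)$. For $c\in A$ we have $v(c-c_0)\neq\gamma$. If $v(c-c_0)>\gamma$ then $a-c\in(a-c_0)(1+\mathfrak m)$, and if $v(c-c_0)<\gamma$ then $a-c\in(c_0-c)(1+\mathfrak m)$. By the hypothesis on $\gamma'$ the same alternative holds for the images. So $x\in e(a-c_0)^p(1+\mathfrak m)$ and $f_1(x)\in f(e)(a'-f(c_0))^p(1+\mathfrak m)$ for some $e\in A^\times$, $p\in\mathbb Z$. If $p\neq0$, the sign of $v(e)+p\gamma$ is read off by comparing $\gamma$ with $-v(e)/p\in\Gamma_A$; it is non-zero and equals the sign of $v(f(e))+p\gamma'$. If $p=0$ we are in the situation of (I). The conclusion is the same as in (I).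

(R) As $r\notin k_A$ we have $r'\notin k_{f(A)}$, so $a'\notin f(A)$, and $r,r'$ are transcendental over the algebraically closed fields $k_A,k_{f(A)}$. Let $y=(a-c_0)/d_0$. For a non-zero polynomial $P$ over $A$, divide by a coefficient $e$ of least value: $P(y)/e$ has non-zero residue $\overline{P/e}(r)$, and likewise $f_1(P(y))/f(e)$ has the corresponding non-zero residue at $r'$. So $f_1$ preserves and reflects $\mathcal O$, the residue field of $A(a)$ is $k_A(r)$, and $\bar f_1$ extends $\bar f$ by $r\mapsto r'$.

\emph{Extension to $N=\operatorname{acl}(Aa)$.} Let $g_0\colon N\to\operatorname{acl}(f(A)a')$ be any field isomorphism extending $f_1$. The valuation rings $\mathcal O\cap N$ and $g_0^{-1}(\mathcal O)$ agree on $A(a)$, so by (V2) we can precompose $g_0$ with an element of $\operatorname{Aut}(N/A(a))$ to get an extension $g$ of $f_1$ that preserves and reflects $\mathcal O$. In cases (I) and (V), $k_N$ is algebraic over $k_A$, so $k_N=k_A$ and $\bar g=\bar f$ is elementary.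

In case (R), $k_N=\operatorname{acl}(k_Ar)$, and $\bar g$ is a field embedding that has no reason to respect $k^+$. We correct it. By saturation let $\rho\colon k_N\to k$ be a $k^+$-elementary map extending $\bar f\cup\{r\mapsto r'\}$. The field embeddings $\bar g$ and $\rho$ agree on $k_A(r)$ and have the same image $\operatorname{acl}(k_{f(A)}r')$, so $\bar g^{-1}\rho\in\operatorname{Aut}(k_N/k_A(r))$. By (V3) some $h\in\operatorname{Aut}(N/A(a))$ preserves $\mathcal O\cap N$ and induces $\bar g^{-1}\rho$. Then $gh$ extends $f_1$, induces $\rho$, and is an $\mathcal L_l$-embedding.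

\emph{Consequence.} The $\mathcal L_l$-embeddings of small algebraically closed subfields preserve atomic formulas and are closed under inverses, and by the above each of them extends to any given element. They form a back-and-forth system, so they are elementary.
\end{proof}

\begin{corollary}\label{cor:real}
Let $P$ be the set of realizations of $\operatorname{tp}_{T_l}(a/A)$.
\begin{enumerate}
\item[(a)] $P$ contains every $x$ such that $v(x-a)>\delta$ for all $\delta\in\Delta(a/A)$. In case (I) these are all the elements of $P$.
\item[(b)] In case (V), $P=\{x:v(x-c_0)\in\Xi\}$, where $\Xi$ is the set of $\gamma'\in\Gamma$ such that no element of $\Gamma_A$ lies in the closed interval between $\gamma$ and $\gamma'$. The set $\Xi$ is convex and contains $\gamma$.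
\end{enumerate}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:ext} with $f=\mathrm{id}$. In (a), such an $x$ has $v(x-c)=v(a-c)$ for all $c\in A$, and in case (R) also $\operatorname{res}((x-c_0)/d_0)=r$, so the hypothesis of the lemma holds in each case. In case (I), if $x\in P$ and $c\in A$, then $v(a-c)=v(d)$ for some $d\in A$, so $v(x-c)=v(d)$ and $v(x-a)\geq v(a-c)$; the inequality is strict because $\Delta(a/A)$ has no maximum. In (b), the condition $v(x-c_0)\in\Xi$ is hypothesis (V) of the lemma, and it is part of the type.
\end{proof}

\section{Patterns over algebraically closed parameters}\label{sec:prep}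

Lemma~\ref{lem:ext} describes types over algebraically closed fields, so we enlarge the parameters of a pattern to such fields. For the Galois argument we also want the fields in a row to be algebraically independent over a common subfield; the first half of a row of length $\omega+\omega$ provides it.

\begin{lemma}\label{lem:prep}
Let $S$ be $T$ or some $T_l$, and suppose $S$ has a $\kappa$-pattern with $\kappa\geq2$. Then there are small algebraically closed subfields $A_i\subseteq B_{ij}$ of $\mathbb K$ ($i<\kappa$, $j<\omega$), enumerations $\beta_{ij}$ of $B_{ij}$ and an element $a$ such that, with types taken in $S$ and $P_i=\{x:x\beta_{i0}\equiv a\beta_{i0}\}$: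
\begin{enumerate}
\item[(a)] the rows $(\beta_{ij})_j$ are mutually indiscernible, and the coordinates of $\beta_{ij}$ listing $A_i$ are constant in $j$;
\item[(b)] for each $i$ there is no $a^*$ with $a^*\beta_{ij}\equiv a\beta_{i0}$ for all $j$;
\item[(c)] for each $i$ the family $(B_{ij})_j$ is algebraically independent over $A_i$;
\item[(d)] $P_i\cap B_{i'0}=\emptyset$ for $i\neq i'$, and $a\notin B_{i0}$ for every $i$;
\item[(e)] $P_i\neq P_{i'}$ for $i\neq i'$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (C1) take the pattern with mutually indiscernible rows indexed by $\omega+\omega$. Let $C_i$ be the set of coordinates of the first $\omega$ terms of row $i$, rename the last $\omega$ terms $b_{ij}$ ($j<\omega$), and put $A_i=\operatorname{acl}(C_i)$, $B_{ij}=\operatorname{acl}(A_ib_{ij})$, $A_*=\bigcup_iA_i$. Fix $a$ with $\varphi_i(a;b_{i0})$ for all $i$.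

(a) The sequence $(b_{ij})_j$ is indiscernible over $C_i$ together with all other full rows. By Lemma~\ref{lem:aclindisc} the rows $(b_{ij})_j$ are therefore mutually indiscernible over $A_*$. Enumerate $B_{i0}$ by a tuple $\beta^0_{i0}$, and let $\beta^0_{ij}$ be its image under an automorphism over $A_i$ sending $b_{i0}$ to $b_{ij}$. Extract from $(\beta^0_{ij})$ an array mutually indiscernible over $A_*$. Its part in the coordinates of the $b_{ij}$ has the type of $(b_{ij})$ over $A_*$; move it back onto $(b_{ij})$ by an automorphism over $A_*$, and call the result $(\beta_{ij})$. All $\beta^0_{ij}$, $j<\omega$, have the same type over $A_i$, so $\beta_{ij}$ has this type too. An automorphism over $A_i$ sending $\beta^0_{i0}$ to $\beta_{ij}$ sends $b_{i0}$ to $b_{ij}$, hence $B_{i0}$ onto $B_{ij}$. So $\beta_{ij}$ enumerates $B_{ij}$, contains $b_{ij}$ at fixed coordinates, and lists $A_i$ in a way independent of $j$.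

(b) Such an $a^*$ would satisfy $\varphi_i(x;b_{ij})$ for all $j$.

(c) Fix $i,j$, let $F_0$ be the field generated by $C_i$, and let $F_1=F_0(b_{ij'}:j'>j)$. We show that $F_0(b_{ij})$ and $F_1$ are linearly disjoint over $F_0$. Otherwise there are $w_1,\dots,w_p\in F_1$ linearly independent over $F_0$ and polynomials $G_\nu$ over $F_0$ with $\sum_\nu w_\nu G_\nu(b_{ij})=0$ and $G_1(b_{ij})\neq0$. This statement involves finitely many terms from the first half of the row. Let $c$ be a term of the first half that comes after them. By indiscernibility of the full row the statement holds with $c$ in place of $b_{ij}$, contradicting linear independence over $F_0$, since $G_\nu(c)\in F_0$. By (F1), $B_{ij}$ is free from $\operatorname{acl}(\bigcup_{j'>j}B_{ij'})$ over $A_i$. For finite tuples $u_j$ from $B_{ij}$ this gives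
\[
\operatorname{trdeg}(u_0\cdots u_m/A_i)=\sum_j\operatorname{trdeg}(u_j/A_iu_{j+1}\cdots u_m)=\sum_j\operatorname{trdeg}(u_j/A_i).
\]

(d) If $x\in P_i\cap B_{i'0}$, then row $i$ is indiscernible over $x$, so $x\beta_{ij}\equiv x\beta_{i0}\equiv a\beta_{i0}$ for all $j$, against (b). Since $\kappa\geq2$ and $a\in P_i$ for all $i$, the element $a$ lies in no $B_{i'0}$.

(e) Suppose $P_i=P_{i'}$. For each $j$ let $\pi$ be an automorphism fixing $\beta_{i'0}$ with $\pi(\beta_{i0})=\beta_{ij}$. Then $a\in P_{i'}=\pi(P_{i'})=\pi(P_i)$, so $a=\pi(x)$ with $x\in P_i$, and $a\beta_{ij}\equiv x\beta_{i0}\equiv a\beta_{i0}$. This contradicts (b) with $a^*=a$.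
\end{proof}

\section{From one valuation to its residue field}\label{sec:one}

\begin{proposition}\label{prop:one}
If $\kappa\geq2$ and $T_l$ has a $\kappa$-pattern, then $k_l^+$ has a $\kappa$-pattern.
\end{proposition}

\begin{proof}
Drop $l$ as in Section~\ref{sec:types}, and apply Lemma~\ref{lem:prep} with $S=T_l$; items (a)--(e) refer to it. Write $B_i=B_{i0}$ and $\Delta_i=\Delta(a/B_i)$, which makes sense since $a\notin B_i$. The type of row $i$ is the case (I), (V) or (R) of $a$ over $B_i$.

\emph{Step 1: all rows have type (R), for the same ball.} Let $i\neq i'$. No $c'\in B_{i'}$ lies in $P_i$, so by Corollary~\ref{cor:real}(a) every element $v(a-c')$ of $\Delta_{i'}$ is bounded above by an element of $\Delta_i$. By symmetry $\Delta_i$ and $\Delta_{i'}$ are cofinal in each other. Hence either neither set has a maximum, or they have the same maximum. In the first case both rows have type (I), and Corollary~\ref{cor:real}(a) gives $P_i=P_{i'}$, against (e). So there is $\gamma\in\Gamma$ that is the maximum of every $\Delta_i$. Choose $c_i\in B_i$ with $v(a-c_i)=\gamma$; then $v(c_i-c_{i'})\geq\gamma$ for all $i,i'$.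

Suppose row $i'$ has type (V), with $\Xi_{i'}$ as in Corollary~\ref{cor:real}(b), and let $i\neq i'$. Since $c_i\notin P_{i'}$, the value $v(c_i-c_{i'})\geq\gamma$ is not in $\Xi_{i'}$, so by convexity it exceeds all of $\Xi_{i'}$. If some $d\in B_i$ had $v(d)\in\Xi_{i'}$, then $v(c_i+d-c_{i'})=v(d)$ and $c_i+d\in P_{i'}\cap B_i$, against (d). So $\Xi_{i'}\cap\Gamma_{B_i}=\emptyset$. In particular $\gamma\notin\Gamma_{B_i}$, so row $i$ has type (V) as well, and $\Xi_{i'}\subseteq\Xi_i$ because $\Xi_{i'}$ is convex and contains $\gamma$. By symmetry $\Xi_i=\Xi_{i'}$. As $v(c_i-c_{i'})$ exceeds this set, $v(x-c_i)$ lies in it if and only if $v(x-c_{i'})$ does. Thus $P_i=P_{i'}$, against (e).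

So every row has type (R). Choose $d_i\in B_i$ with $v(d_i)=\gamma$ and put $r_i=\operatorname{res}((a-c_i)/d_i)$. Then $c_i+d_i\mathcal O=D$ for all $i$, where $D=\{x:v(x-a)\geq\gamma\}$. Let $c_{ij},d_{ij}$ be the coordinates of $\beta_{ij}$ at the places where $\beta_{i0}$ has $c_i,d_i$. For $i'\neq i$, the ball $D=c_{i'}+d_{i'}\mathcal O$ is defined over $\beta_{i'0}$ and row $i$ is indiscernible over $\beta_{i'0}$, so $c_{ij}+d_{ij}\mathcal O=D$ for all $i,j$.

\emph{Step 2: a common coordinate on $D$.} Each entry identifies $D$ modulo $d_{ij}\mathfrak m$ with $k$ in its own way. To obtain a pattern in $k$ we need one identification over which the array stays mutually indiscernible. Using $c_{i0},d_{i0}$ for some $i$ would cost the row $i$, so we extract instead. Take any $c',d'$ with $D=c'+d'\mathcal O$ and extract from $(\beta_{ij})$ an array $(\beta'_{ij})$ mutually indiscernible over $c'd'$. The equations $c_{ij}+d_{ij}\mathcal O=c'+d'\mathcal O$ persist, and $(\beta'_{ij})\equiv(\beta_{ij})$ by (a). Let $c,d$ be the images of $c',d'$ under an automorphism sending $(\beta'_{ij})$ to $(\beta_{ij})$. Then $D=c+d\mathcal O$ and $(\beta_{ij})$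 is mutually indiscernible over $cd$.

\emph{Step 3: descent.} Put $s_{ij}=\operatorname{res}((c_{ij}-c)/d)$ and $u_{ij}=\operatorname{res}(d_{ij}/d)\neq0$. For $x\in D$,
\begin{equation}\label{eq:coord}
\operatorname{res}\Bigl(\frac{x-c_{ij}}{d_{ij}}\Bigr)=\frac{\operatorname{res}((x-c)/d)-s_{ij}}{u_{ij}} .
\end{equation}
Let $\zeta_{ij}$ consist of the residues of those coordinates of $\beta_{ij}$ that lie in $\mathcal O$, followed by $s_{ij},u_{ij}$. Within a row the coordinates used are the same for all $j$, and their residues enumerate $k_{B_{ij}}$. A $k^+$-formula about the $\zeta_{ij}$ is an $\mathcal L_l$-formula about the $\beta_{ij}$ and $c,d$, so the rows $(\zeta_{ij})_j$ are mutually indiscernible in $k^+$. Let $r=\operatorname{res}((a-c)/d)$.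

Suppose that for some $i$ there is $r^*\in k$ with $r^*\zeta_{ij}\equiv r\zeta_{i0}$ in $k^+$ for all $j$. Let $a^*=c+de^*$ with $\operatorname{res}(e^*)=r^*$, and let $f\colon B_{i0}\to B_{ij}$ be the elementary map $\beta_{i0}\mapsto\beta_{ij}$. By \eqref{eq:coord}, $r_i=(r-s_{i0})/u_{i0}$ and $r'=\operatorname{res}((a^*-c_{ij})/d_{ij})=(r^*-s_{ij})/u_{ij}$, so $\bar f\cup\{r_i\mapsto r'\}$ is elementary for $k^+$. Lemma~\ref{lem:ext}(R) gives $a^*\beta_{ij}\equiv_la\beta_{i0}$ for every $j$, against (b). So no such $r^*$ exists for any $i$, and Lemma~\ref{lem:types}, applied in $k^+$ to $(\zeta_{ij})$ and $r$, gives a $\kappa$-pattern.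
\end{proof}

The hypothesis $\kappa\geq2$ enters through Step 1, which compares two rows. A single row may have nothing to do with the residue field, as $v(x)=v(d_j)$ shows.

\section{Approximation on curves}\label{sec:curves}

Stone approximation concerns the affine line. On a curve such as $Y^2=X^3+1$, given points $(x_1,y_1)$ and $(x_2,y_2)$, it yields $x$ close to $x_l$ for $\tau_l$; one of the two points above $x$ is then $\tau_1$-close to $(x_1,y_1)$ and one is $\tau_2$-close to $(x_2,y_2)$, but these need not be the same point. The remedy is to approximate, instead of a point, the equation of an auxiliary curve, and to count intersections. We need to know that simple zeros survive perturbation. Let $\mathcal P_m\subseteq\mathbb K[X,Y]$ be the space of polynomials of degree at most $m$, with the topology $\tau_l$ on coefficients.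

\begin{lemma}\label{lem:hensel}
Fix $l$. Let $q\in\mathbb K^2$ be a common zero of $G_1,G_2\in\mathcal P_m$ with non-zero Jacobian determinant at $q$, and let $W$ be a $\tau_l$-neighborhood of $q$. Then every pair $(G_1',G_2')\in\mathcal P_m^2$ sufficiently $\tau_l$-close to $(G_1,G_2)$ has a common zero in $W$.
\end{lemma}

\begin{proof}
Drop $l$. Translating $q$ to $0$ and multiplying pairs by the inverse of the Jacobian matrix of $(G_1,G_2)$ at $q$ are linear homeomorphisms of $\mathcal P_m^2$ compatible with common zeros. So we may assume $q=0$ and that $G_1-X$ and $G_2-Y$ have only terms of degree at least $2$. Since the valuation is non-trivial, there is $\pi\in\mathfrak m\setminus\{0\}$ with $\pi\mathcal O^2\subseteq W$ and $\pi e\in\mathfrak m$ for each coefficient $e$ of $G_1,G_2$. Suppose the coefficients of $G_s'-G_s$ lie in $\pi\mathfrak m$ for $s=1,2$. Substitution $G\mapsto\pi^{-1}G(\pi X,\pi Y)$ multiplies a coefficient of degree $p$ by $\pi^{p-1}$, so the polynomials $H_s=\pi^{-1}G_s'(\pi X,\pi Y)$ have coefficients in $\mathcal O$ and reduce to $X$ and $Y$ modulo $\mathfrak m$. The ring $\mathcal O$ is henselian, because a monic polynomial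 over $\mathcal O$ splits into linear factors with roots in $\mathcal O$. Over a henselian local ring $R$, a common zero of the reductions of $p$ polynomials in $p$ variables with non-zero Jacobian determinant lifts to a common zero in $R^p$ \cite[I.4.2]{Milne}. So $(H_1,H_2)$ has a zero $q'\in\mathcal O^2$, and $\pi q'\in W$ is a common zero of $G_1',G_2'$.
\end{proof}

\begin{lemma}\label{lem:curve}
Let $F\in\mathbb K[X,Y]$ be irreducible with zero set $V\subseteq\mathbb K^2$. For $l=1,\dots,n$ let $U_l\subseteq V$ be $\tau_l$-open in $V$ and contain a point where $F_Y\neq0$. Then $U_1\cap\dots\cap U_n\neq\emptyset$.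
\end{lemma}

For a cubic $F$ and $n=2$ the count is as follows. Cubics modulo $F$ form a space of dimension $9$, so some cubic $s_l$ passes through eight chosen points of $U_l$. A cubic $s$ close to $s_1$ for $\tau_1$ and to $s_2$ for $\tau_2$ has eight zeros in $U_1$, eight in $U_2$, and at most nine on $V$, hence at least seven in $U_1\cap U_2$.

\begin{proof}
Each $U_l$ is infinite. Indeed, at a point $(x_0,y_0)\in U_l$ with $F_Y\neq0$ the pair $(F,X-x_0)$ has Jacobian determinant $-F_Y\neq0$, so by Lemma~\ref{lem:hensel} each of the infinitely many $x'$ close to $x_0$ is the first coordinate of a point of $U_l$.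

Let $e=\deg F$ and $g_0=(e-1)(e-2)/2$. Fix $m\geq e$ with $em>(n+1)g_0$, and let $H=\mathcal P_m/F\mathcal P_{m-e}$. Then
\[
N:=\dim H=\binom{m+2}2-\binom{m-e+2}2=\frac{2em-e^2+3e}{2}=em-g_0+1\geq2 .
\]
For $q\in V$ consider the linear forms $\operatorname{ev}_q(s)=s(q)$ and $\delta_q(s)=(F_Ys_X-F_Xs_Y)(q)$ on $\mathcal P_m$. The second is minus the Jacobian determinant of $(F,s)$ at $q$. Both vanish on $F\mathcal P_{m-e}$, since $\delta_q(FG)=(F_YF_X-F_XF_Y)(q)\,G(q)=0$, so they are elements of $H^*$. The $\operatorname{ev}_q$ span $H^*$, because a polynomial vanishing on $V$ is divisible by $F$. If $F_Y(q)\neq0$, then $\operatorname{ev}_q$ and $\delta_q$ are linearly independent: $\operatorname{ev}_q(1)=1$, $\delta_q(1)=0$, $\delta_q(X)=F_Y(q)$.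

We want $N-1$ points of $U_l$ and a curve meeting $V$ transversally at each. For $1\leq p\leq N-1$ let $D_p(q_1,\dots,q_{N-1})$ be the determinant of $(\operatorname{ev}_{q_1},\dots,\operatorname{ev}_{q_{N-1}},\delta_{q_p})$ in a fixed basis of $H^*$, a regular function on $V^{N-1}$. It is not identically zero: choose $q_p$ with $F_Y(q_p)\neq0$ and complete $\operatorname{ev}_{q_p},\delta_{q_p}$ to a basis by $N-2$ evaluations. Since $V^{N-1}$ is irreducible, $\prod_pD_p$ is not identically zero. The infinite set $U_l$ is Zariski dense in the irreducible curve $V$, so $U_l^{N-1}$ is Zariski dense in $V^{N-1}$. Hence there are $q_{l1},\dots,q_{l,N-1}\in U_l$ at which all $D_p$ are non-zero; these points are distinct. Let $s_l\in\mathcal P_m$ have non-zero class in $H$ and vanish at all $q_{lp}$. For each $p$ the $N$ forms in $D_p$ are a basis of $H^*$, so $\delta_{q_{lp}}(s_l)\neq0$.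

Choose pairwise disjoint $\tau_l$-neighborhoods $W_{lp}$ of the $q_{lp}$ with $W_{lp}\cap V\subseteq U_l$. Applying \eqref{eq:stone} to each coefficient, choose $s\in\mathcal P_m$ so close to $s_l$ for $\tau_l$, for all $l$ at once, that $\delta_{q_{11}}(s)\neq0$ and that $(F,s)$ has a zero in every $W_{lp}$ (Lemma~\ref{lem:hensel}). Then $F$ does not divide $s$, so by B\'ezout's theorem the number $Z$ of zeros of $s$ on $V$ is at most $em$. For each $l$, at least $N-1=em-g_0$ of them lie in $U_l$, so at most $g_0$ lie outside $U_l$. Therefore at least $Z-ng_0\geq em-(n+1)g_0>0$ zeros lie in $\bigcap_lU_l$.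
\end{proof}

Through saturation, approximation on all curves over $B$ becomes a gluing statement for the algebraic closure of $B(t)$.

\begin{lemma}[Gluing]\label{lem:glue}
Let $B\subseteq\mathbb K$ be a small algebraically closed subfield, $E$ an algebraic closure of $B(t)$ with $t$ transcendental, and $\varepsilon_1,\dots,\varepsilon_n\colon E\to\mathbb K$ field embeddings over $B$. Then there is a field embedding $\varepsilon\colon E\to\mathbb K$ over $B$ such that for every $l$, every $\mathcal L_l$-relation $Q$ and every tuple $x$ from $E$,
\[
\varepsilon(x)\in Q\iff\varepsilon_l(x)\in Q .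
\]
\end{lemma}

\begin{proof}
By saturation it suffices to find values in $\mathbb K$ for finitely many $e_1,\dots,e_r\in E$ satisfying finitely many conditions: polynomial equations and inequations over $B$ true in $E$ and, for each $l$, instances of $\mathcal L_l$-relations or their negations true under $\varepsilon_l$. Since $B$ is perfect, the function field $B(t,e_1,\dots,e_r)$ is separably generated, so it equals $B(u,w)$ with $u$ transcendental over $B$ and $w$ separable algebraic over $B(u)$. Let $F\in B[X,Y]$ be irreducible with $F(u,w)=0$. It generates the ideal of $(u,w)$ in $B[X,Y]$, it satisfies $F_Y(u,w)\neq0$ by separability, and it stays irreducible over $\mathbb K$ because $B$ is algebraically closed. Let $V$ be its zero set and write $e_s=g_s(u,w)/h(u,w)$ with $g_s,h\in B[X,Y]$.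

For $q\in V$ with $h(q)\neq0$ put $e(q)=(g_s(q)/h(q))_s$. The required equations hold at every such $e(q)$: clearing denominators turns them into polynomials vanishing at $(u,w)$, hence divisible by $F$. Let $U_l$ be the set of $q\in V$ with $h(q)\neq0$ such that $e(q)$ satisfies the required inequations and $\mathcal L_l$-conditions. An $\mathcal L_l$-relation $\hat R\subseteq\mathbb K^p$ and its complement are unions of cosets of the $\tau_l$-open subgroup $\mathfrak m_l^p$, so both are open, and $U_l$ is $\tau_l$-open in $V$. It contains $(\varepsilon_l(u),\varepsilon_l(w))$, where $F_Y\neq0$. By Lemma~\ref{lem:curve} there is $q\in\bigcap_lU_l$, and $e(q)$ satisfies all conditions.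
\end{proof}

This is the point where it matters that the new structure lives on the residue fields: whatever it is, it pulls back to sets that are open and closed for $\tau_l$.

\begin{lemma}\label{lem:Telem}
Every $\mathcal L$-embedding $f\colon A\to\mathbb K$ of a small algebraically closed subfield is $T$-elementary.
\end{lemma}

\begin{proof}
As in Lemma~\ref{lem:ext}, it suffices to extend $f$ to an $\mathcal L$-embedding of $\operatorname{acl}(Aa)$ for $a\notin A$. By that lemma, $f$ extends to an $\mathcal L_l$-embedding $f_l$ of $\operatorname{acl}(Aa)$ for each $l$. Let $B=f(A)$, let $E$ be an algebraic closure of $B(t)$, and extend $f$ to a field isomorphism $\theta\colon\operatorname{acl}(Aa)\to E$ with $a\mapsto t$. Apply Lemma~\ref{lem:glue} to $\varepsilon_l=f_l\theta^{-1}$. Then $\varepsilon\theta$ extends $f$, and for an $\mathcal L_l$-relation $Q$ we have $\varepsilon\theta(x)\in Q\iff f_l(x)\in Q\iff x\in Q$.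
\end{proof}

\begin{example}\label{ex:signs}
Return to the formulas $\varphi_\sigma(x;b)$ of Section~\ref{sec:model}. Let $b_0,\dots,b_m$ be distinct non-zero elements of a small algebraically closed field $B$, and let $\sigma_0,\dots,\sigma_m$ be signs. By saturation choose $a_l\notin B$ with $b_ja_l\in\mathfrak m_l$ for all $j$. Let $s_j\in E$ satisfy $s_j^2=1+b_jt$, and let $\varepsilon_l\colon E\to\mathbb K$ be an embedding over $B$ with $t\mapsto a_l$; then $\varepsilon_l(s_j)$ has residue $\pm1$ in $k_l$. The $1+b_jt$ are non-associate primes of $B[t]$, so by Kummer theory automorphisms of $E$ over $B(t)$ change the signs of the $s_j$ in any prescribed way. We may thus assume $\varepsilon_1(s_j)\in1+\mathfrak m_1$ and $\varepsilon_2(s_j)\in\sigma_j+\mathfrak m_2$. With $\varepsilon$ from Lemma~\ref{lem:glue}, $x=\varepsilon(t)$ satisfies $\varphi_{\sigma_j}(x;b_j)$ for all $j$. So $\varphi_1(x;y)$ has the independence property, while no row $\{\varphi_\sigma(x;b_j)\}_j$ is inconsistent. Moreover $\varepsilon\varepsilon_l^{-1}$ is an $\mathcal L_l$-embedding over $B$ with $a_l\mapsto x$, so $x$ has the $T_l$-type of $a_l$ over $B$ whatever the signs.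 The $T$-type of $x$ over $B$ is not determined by its $T_1$- and $T_2$-types; it also depends on how the two structures on $\operatorname{acl}(Bx)$ are matched.
\end{example}

\section{Independence of Galois groups}\label{sec:galois}

In Example~\ref{ex:signs} the signs attached to different parameters could be changed separately. We need the same for the full Galois groups attached to algebraically independent fields $B_j\supseteq A$. The algebraic closures of the $B_j(t)$ all contain that of $A(t)$, and an automorphism acts on this common part in one way only, so we work over it. The proof specializes parameters into $A$.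

\begin{lemma}\label{lem:spec}
Let $A\subseteq C\subseteq E$ be algebraically closed fields and $b'$ a finite tuple from $E$ with $A(b')$ free from $C$ over $A$. Every formula in the language of rings with parameters in $C$ that holds of $b'$ in $E$ holds of some tuple from $A$.
\end{lemma}

\begin{proof}
By quantifier elimination we may assume that the formula is $P_1=\dots=P_p=0\neq Q$ with $P_s,Q\in C[Z]$. Write $P_s=\sum_\nu w_\nu P_{s\nu}$ and $Q=\sum_\nu w_\nu Q_\nu$ with $w_\nu\in C$ linearly independent over $A$ and $P_{s\nu},Q_\nu\in A[Z]$. By (F1) the $w_\nu$ stay linearly independent over $A(b')$, so all $P_{s\nu}(b')$ vanish; and $Q_{\nu_0}(b')\neq0$ for some $\nu_0$. By the Nullstellensatz there is $a'$ in $A$ with all $P_{s\nu}(a')=0$ and $Q_{\nu_0}(a')\neq0$. Then $P_s(a')=0$, and $Q(a')\neq0$ by linear independence.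
\end{proof}

\begin{lemma}\label{lem:galois}
Let $(B_j)_{j<\omega}$ be algebraically closed fields, algebraically independent over the algebraically closed field $A$. Let $B_\infty=\operatorname{acl}(\bigcup_jB_j)$, let $t$ be transcendental over $B_\infty$, let $E$ be an algebraic closure of $B_\infty(t)$, and inside $E$ put $E_A=\operatorname{acl}(At)$, $E_j=\operatorname{acl}(B_jt)$, $M_j=B_jE_A$. Then restriction
\[
\operatorname{Gal}(E/B_\infty E_A)\longrightarrow\prod_{j<\omega}\operatorname{Gal}(E_j/M_j)
\]
is surjective.
\end{lemma}

\begin{proof}
Composita of perfect fields are perfect, so $E$ and $E_j$ are Galois over the subfields considered. Elements of $\operatorname{Gal}(E/B_\infty E_A)$ fix $M_j$ and map $E_j$ onto itself, so the map is defined. It is continuous with compact, hence closed, image, so it suffices to prove surjectivity onto $\prod_{j\in J}\operatorname{Gal}(E_j/M_j)$ for finite $J$. We use induction on $|J|$; the case $J=\emptyset$ is trivial. Let $j_0\in J$ and let $N$ be the compositum of $B_\infty E_A$ and the $E_j$ with $j\in J\setminus\{j_0\}$. We claim that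
\begin{equation}\label{eq:claim}
E_{j_0}\cap N=M_{j_0}.
\end{equation}

Granting this, let $(g_j)_{j\in J}$ be given. By induction there is $h\in\operatorname{Gal}(E/B_\infty E_A)$ with $h|E_j=g_j$ for $j\in J\setminus\{j_0\}$. Restriction maps $\operatorname{Gal}(NE_{j_0}/N)$ isomorphically onto $\operatorname{Gal}(E_{j_0}/E_{j_0}\cap N)=\operatorname{Gal}(E_{j_0}/M_{j_0})$, so $g_{j_0}(h|E_{j_0})^{-1}$ extends to some $h'\in\operatorname{Gal}(E/N)$. Then $h'h$ fixes $B_\infty E_A$, equals $g_{j_0}$ on $E_{j_0}$, and equals $g_j$ on $E_j\subseteq N$ for the other $j\in J$.

It remains to prove \eqref{eq:claim}. The inclusion $\supseteq$ holds by definition. Let $x\in E_{j_0}\cap N$ and $B'=\operatorname{acl}(\bigcup_{j\neq j_0}B_j)$. The fields $E_A$ and $E_j$ for $j\neq j_0$ lie in $\operatorname{acl}(B't)$, and $B_\infty=\operatorname{acl}(B_{j_0}B')$. So $x=G(y,w)$ for a rational function $G$ over the prime field and finite tuples $y$ from $\operatorname{acl}(B_{j_0}B')$ and $w$ from $\operatorname{acl}(B't)$. Choose finite tuples $b_1$ from $B_{j_0}$ and $b'$ from $B'$ and integer polynomials $Q_s,Q'_s$ such that the following formula $\chi(z)$,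 with parameters $x,b_1,t\in E_{j_0}$, holds at $z=b'$: there are $y,w$ at which $G$ is defined with $x=G(y,w)$, such that each $y_s$ is a root of $Q_s(\,\cdot\,;b_1,z)$, each $w_s$ is a root of $Q'_s(\,\cdot\,;t,z)$, and these one-variable polynomials are non-zero. By (F2), $\operatorname{trdeg}(b'/B_{j_0})=\operatorname{trdeg}(b'/A)$. Computing $\operatorname{trdeg}(b't/B_{j_0})$ in two ways, with $t$ transcendental over $B_{j_0}(b')$, gives $\operatorname{trdeg}(b'/B_{j_0}t)=\operatorname{trdeg}(b'/B_{j_0})$. So $A(b')$ is free from $E_{j_0}$ over $A$, and by Lemma~\ref{lem:spec} $\chi(a')$ holds for some $a'$ from $A$. The witnesses satisfy $y\in\operatorname{acl}(b_1a')\subseteq B_{j_0}$ and $w\in\operatorname{acl}(ta')\subseteq E_A$, so $x\in M_{j_0}$.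
\end{proof}

\section{From several valuations to one}\label{sec:several}

\begin{proposition}\label{prop:several}
If $T$ has a $\kappa$-pattern, then $\kappa=\kappa_1+\dots+\kappa_n$ with each $T_l$ having a $\kappa_l$-pattern.
\end{proposition}

\begin{proof}
For $\kappa\leq1$ take $\kappa_1=\kappa$ and the other $\kappa_l=0$. Let $\kappa\geq2$ and apply Lemma~\ref{lem:prep} with $S=T$; items (a)--(e) refer to it. Let $I_l$ be the set of $i<\kappa$ for which there is no $a^*$ with $a^*\beta_{ij}\equiv_la\beta_{i0}$ for all $j$. By Lemma~\ref{lem:types}, $T_l$ has an $|I_l|$-pattern. We show that $\bigcup_lI_l=\kappa$. Then we choose disjoint $I_l'\subseteq I_l$ with union $\kappa$ and put $\kappa_l=|I_l'|$.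

Suppose $i\notin I_l$ for all $l$. Fix this $i$ and write $A=A_i$, $B_j=B_{ij}$, $\beta_j=\beta_{ij}$, $B_\infty=\operatorname{acl}(\bigcup_jB_j)$, $F=\operatorname{acl}(B_0a)$. By (d), $a\notin B_0$. For each $l$ one element solves the whole row for $T_l$, and we want one element that solves it for $T$, against (b). By Lemma~\ref{lem:Telem} it suffices to find $\mathcal L$-embeddings $F\to\mathbb K$, one for each $j$, extending $\beta_0\mapsto\beta_j$ and all sending $a$ to the same element. Lemma~\ref{lem:glue} will produce them once the $n$ solutions are placed in a common field $E$ in such a way that, for each $j$, the $n$ resulting copies of $F$ in $E$ are given by the same map. A priori these maps differ by automorphisms $g_j^l$, and for each $l$ we must undo all $g_j^l$, $j<\omega$, by a single automorphism of $E$. Lemma~\ref{lem:galois} does this provided the $g_j^l$ fix $E_A$, and Step 1 arranges that.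

\emph{Step 1: solutions that carry $\operatorname{acl}(Aa)$ along.} Let $\alpha$ enumerate $\operatorname{acl}(Aa)$. We claim that for each $l$ there is $\alpha_l$ with $\alpha_l\beta_j\equiv_l\alpha\beta_0$ for all $j$. If not, then as in the proof of Lemma~\ref{lem:types} there are an $\mathcal L_l$-formula $\psi$, a finite tuple $e$ from $\operatorname{acl}(Aa)$ and $m<\omega$ such that $\psi(a,e;\beta_0)$ holds and $\{\psi(x,z;\beta_j)\}_j$ is $m$-inconsistent. Each coordinate $e_s$ is a root of a non-zero polynomial $Q_s(a,\,\cdot\,)$ with $Q_s$ over $A$. Let $\theta(x,z)$ say that for each $s$ the polynomial $Q_s(x,\,\cdot\,)$ is non-zero and has $z_s$ as a root; for any $x$ it has finitely many solutions $z$. As $i\notin I_l$, there is $a^*$ with $a^*\beta_j\equiv_la\beta_0$ for all $j$. The parameters of $\theta$ are coordinates of $\beta_j$ that do not depend on $j$, by (a), so $a^*$ satisfies $\exists z\,(\theta(x,z)\wedge\psi(x,z;\beta_j))$ for all $j$. One of the finitely many solutions of $\theta(a^*,z)$ is a witness for infinitely many $j$, contradicting $m$-inconsistency.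

\emph{Step 2: transcendence over $B_\infty$.} Let $a_l$ be the coordinate of $\alpha_l$ corresponding to $a$. Then $\alpha_l$ enumerates $\operatorname{acl}(Aa_l)$ and $a_l\notin A$. We may assume $a_l\notin B_\infty$. Otherwise $a_l\in\operatorname{acl}(B_0\cdots B_p)$ for some $p$, and by (c) and (F2) $a_l\notin\operatorname{acl}(\bigcup_{j>p}B_j)$. An automorphism $\pi$ sending $(\beta_{p+1+j})_j$ to $(\beta_j)_j$ exists by indiscernibility, and $\pi(\alpha_l)$ has both properties. Now extend the $T_l$-elementary map $\beta_0\alpha\mapsto\beta_j\alpha_l$ to a $T_l$-elementary map $f_j^l\colon F\to\mathbb K$; its image is $\operatorname{acl}(B_ja_l)$.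

\emph{Step 3: matching the copies of $F$.} Take $t,E,E_A,E_j,M_j$ as in Lemma~\ref{lem:galois}, which applies by (c). Fix an isomorphism $\rho\colon\operatorname{acl}(Aa)\to E_A$ over $A$ with $a\mapsto t$. The map $\alpha_l\mapsto\rho(\alpha)$ is an isomorphism $\operatorname{acl}(Aa_l)\to E_A$ over $A$. Both $a_l$ and $t$ are transcendental over $B_\infty$, so by (F1) both fields are linearly disjoint from $B_\infty$ over $A$. Tensoring with the identity of $B_\infty$, passing to fraction fields and then to algebraic closures, we extend the map to an isomorphism $\iota_l\colon\operatorname{acl}(B_\infty a_l)\to E$ over $B_\infty$. Each $\iota_lf_j^l\colon F\to E_j$ is an isomorphism that restricts to $\beta_0\mapsto\beta_j$ on $B_0$ and to $\rho$ on $\operatorname{acl}(Aa)$, independently of $l$. Therefore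
\[
g_j^l=(\iota_lf_j^l)(\iota_1f_j^1)^{-1}
\]
fixes $B_j$ and $E_A$, that is, $g_j^l\in\operatorname{Gal}(E_j/M_j)$. By Lemma~\ref{lem:galois} there is $h_l\in\operatorname{Gal}(E/B_\infty E_A)$ with $h_l|E_j=g_j^l$ for all $j$. Put $\varepsilon_l=\iota_l^{-1}h_l\colon E\to\mathbb K$, an embedding over $B_\infty$, and $f_j=\iota_1f_j^1\colon F\to E_j$. Then $f_j(a)=t$, $f_j(\beta_0)=\beta_j$, and
\[
\varepsilon_lf_j=\iota_l^{-1}g_j^l\,\iota_1f_j^1=f_j^l\qquad\text{for all }l,j .
\]

\emph{Step 4: gluing.} Lemma~\ref{lem:glue} with $B=B_\infty$ gives $\varepsilon\colon E\to\mathbb K$ over $B_\infty$. The map $\varepsilon f_j\colon F\to\mathbb K$ sends $\beta_0$ to $\beta_j$ and $a$ to $a^*=\varepsilon(t)$, which does not depend on $j$. For an $\mathcal L_l$-relation $Q$ and $x$ from $F$,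
\[
\varepsilon f_j(x)\in Q\iff\varepsilon_lf_j(x)=f_j^l(x)\in Q\iff x\in Q .
\]
So $\varepsilon f_j$ is an $\mathcal L$-embedding, hence $T$-elementary by Lemma~\ref{lem:Telem}. Thus $a^*\beta_j\equiv a\beta_0$ in $T$ for all $j$, against (b).
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
We begin with the first statement of Theorem~\ref{thm:B}. One direction is Lemma~\ref{lem:lower}. Conversely, if $T$ has a $\kappa$-pattern, Proposition~\ref{prop:several} gives $\kappa=\sum_l\kappa_l$ with $T_l$ having a $\kappa_l$-pattern. If $\kappa_l\geq2$, then $k_l^+$ has a $\kappa_l$-pattern by Proposition~\ref{prop:one}. If $\kappa_l\leq1$, it has one because $k_l$ is algebraically closed, hence infinite. The formula for the burden follows by taking suprema: finite suprema are attained, and if some $\operatorname{bdn}(k_l^+)$ is infinite or $\infty$, both sides equal the largest $\operatorname{bdn}(k_l^+)$.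

For Theorem~\ref{thm:A}, suppose $T$ has $\mathrm{TP}_2$ and let $\lambda=|\mathcal L|+\aleph_0$. By Lemma~\ref{lem:criterion}, $T$ has a $\lambda^+$-pattern. So $\lambda^+=\kappa_1+\dots+\kappa_n$ with $k_l^+$ having a $\kappa_l$-pattern, and $\kappa_l=\lambda^+$ for some $l$, the sum being finite. Up to equivalence $k_l^+$ has at most $\lambda$ formulas, since each is named in $\mathcal L$. By Lemma~\ref{lem:criterion}, $k_l^+$ has $\mathrm{TP}_2$. This is the only place where the hypothesis on the $k_l^+$ is used.

In the last statement of Theorem~\ref{thm:B}, one direction is Theorem~\ref{thm:A}, and the other holds because a formula of $k_l^+$ with $\mathrm{TP}_2$ is a formula of $\mathcal K$ with $\mathrm{TP}_2$.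
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
A pure algebraically closed field is strongly minimal: every definable subset is finite or cofinite. It has burden $1$. Indeed, take a $2$-pattern with mutually indiscernible rows and let $a$ realize the path $\eta=0$. Finitely many cofinite sets intersect, so by indiscernibility all $\varphi_0(x;b_{0j})$ define finite sets, and $a$ has finitely many conjugates over $b_{00}$. By Lemma~\ref{lem:aclindisc} the second row is indiscernible over $a$, so $\varphi_1(a;b_{1j})$ holds for all $j$, which is absurd. Theorem~\ref{thm:B} now gives $\operatorname{bdn}(K)=n$. The statement on finite burden is immediate from the formula. For the last one, $\aleph_0=\kappa_1+\dots+\kappa_n$ forces $\kappa_l=\aleph_0$ for some $l$, and conversely one may take the other summands to be $0$.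
\end{proof}

\begin{remark}\label{rem:indep}
The formula for the burden fails without independence. Let $\mathcal O_1\subsetneq\mathcal O_2\subsetneq K$, with no added structure, so that $\operatorname{bdn}(k_1)+\operatorname{bdn}(k_2)=2$. View $(K,\mathcal O_1,\mathcal O_2)$ as the case $n=1$ for $\mathcal O_2$, with $k_2^+=(k_2,\mathcal O_1/\mathfrak m_2)$. Theorem~\ref{thm:B} gives $\operatorname{bdn}(K)=\operatorname{bdn}(k_2^+)$, and $\operatorname{bdn}(k_2^+)=1$ by Corollary~\ref{cor:C}, since $\mathcal O_1/\mathfrak m_2$ is a non-trivial valuation ring on the algebraically closed field $k_2$.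
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Algebraically closed fields with several valuation rings},
\texttt{http://modvac18.math.ens.fr/slides/Johnson.pdf}

\bibitem{Bourbaki}
Bourbaki, \emph{Alg\`ebre commutative}.

\bibitem{Chernikov}
Chernikov, \emph{Theories without the tree property of the second kind}, Annals of Pure and Applied Logic \textbf{165} (2014).

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\bibitem{Milne}
Milne, \emph{\'Etale Cohomology}.

\end{thebibliography}
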